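
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{The wandering property for conformal maps onto crescents and other univalent functions}

\begin{abstract}
A bounded analytic function $g$ on the unit disk has the wandering property in the Hardy space $H^2$ if every closed $g$-invariant subspace $M$ is generated by $M\ominus gM$. We show that the conformal map $\varphi$ of the disk onto a crescent bounded by two internally tangent circles, with $\varphi(0)=0$, does not have this property, although polynomials in $\varphi$ are dense in $H^2$. The obstruction is a zero of an extremal function: $M$ is modeled by a Hilbert space of analytic functions on the larger disk, and a weight on the unit circle concentrated near the preimage of a point of the inner circle forces the generator of $M\ominus\varphi M$ to vanish near that point. The same idea, with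 a duality argument in place of arc length, shows that a bounded univalent function has the wandering property exactly when it has a zero and is a weak-$*$ generator of $H^\infty$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$ and let $H^2$ be the Hardy space of $\mathbb D$. For $g\in H^\infty$, a closed subspace $M\subset H^2$ is \emph{$g$-invariant} if $gM\subset M$. We write $M\ominus gM$ for the orthocomplement of $gM$ in $M$, and $[E]$ for the smallest closed $g$-invariant subspace containing a set $E$. The function $g$ has the \emph{wandering property in $H^2$} if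
\[
 M=[M\ominus gM]\qquad\text{for every closed $g$-invariant subspace } M\subset H^2 .
\]
Thus one asks whether every $M$ can be rebuilt from what is lost in passing from $M$ to $gM$.

Nonconstant inner functions $g$ have this property. Multiplication by $g$ is isometric on $M$. Moreover $\bigcap_n g^nM=\{0\}$: if $f=g^nf_n$ with $f_n\in M$, then $\|f_n\|=\|f\|$, so $|f(z)|\le|g(z)|^n\|f\|(1-|z|^2)^{-1/2}\to0$ as $n\to\infty$. So the Wold decomposition reads
\begin{equation}\label{wold}
 M=\bigoplus_{n\ge0}g^n(M\ominus gM).
\end{equation}
If $g$ is not inner, the spaces $g^n(M\ominus gM)$ are in general no longer orthogonal, and the question becomes one of approximation. Univalent functions show this clearly. Let $\varphi\in H^\infty$ be univalent with $\varphi(0)=0$. Then $\varphi/z$ is invertible in $H^\infty$ (Lemma~\ref{factor} below), so $\varphi H^2=zH^2$ and $H^2\ominus\varphi H^2$ consists of the constants. Hence the wandering condition for the single subspace $M=H^2$ says exactly that polynomials in $\varphi$ are dense in $H^2$. Does it follow that the condition holds for all $M$?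

A test case is the crescent. Let
\[
 \Omega=D_1\setminus\overline{D_2},
\]
where $D_1,D_2$ are open disks with $\overline{D_2}\subset D_1\cup\{p\}$ whose boundary circles $C_1=\partial D_1$ and $C_2=\partial D_2$ meet only at the point $p$ (Figure~\ref{fig}). Assume $0\in\Omega$, and let $\varphi$ be the conformal map of $\mathbb D$ onto $\Omega$ with $\varphi(0)=0$. (It is determined up to a rotation of $\mathbb D$, which plays no role.) It is known that polynomials in $\varphi$ are dense in $H^2$, so the condition holds for $M=H^2$. Whether this $\varphi$ has the wandering property is a question posed in \cite{UM}. It does not.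

\begin{theorem}\label{crescent}
Let $\varphi$ be the conformal map of\/ $\mathbb D$ onto the crescent $\Omega$ with $\varphi(0)=0$. For every $N\ge1$ there is a closed $\varphi$-invariant subspace $M\subset H^2$ such that $M\ominus\varphi M$ is one-dimensional and $[M\ominus\varphi M]$ has codimension at least $N$ in $M$. In particular, $\varphi$ does not have the wandering property in $H^2$.
\end{theorem}

The idea is to find subspaces $M$ on which multiplication by $\varphi$ looks like multiplication by the variable on a Hilbert space of analytic functions on the whole disk $D_1$. Then $M\ominus\varphi M$ is spanned by the function $q$ of least norm with $q(0)=1$, and each zero of $q$ in $D_1$ is inherited by all of $[M\ominus\varphi M]$. The norm can be chosen so that $q$ has many zeros.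

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!20,even odd rule] (0,0) circle (2) (0.9,0) circle (1.1);
\draw (0,0) circle (2);
\draw (0.9,0) circle (1.1);
\draw[dashed] (0.193,0.843) circle (0.25);
\draw[dashed] (-0.001,-0.631) circle (0.25);
\fill (0.193,0.843) circle (1.3pt);
\fill (-0.001,-0.631) circle (1.3pt);
\fill (2,0) circle (1.5pt);
\fill (-1.2,0) circle (1.3pt);
\node[right] at (2,0) {$p$};
\node[left] at (-1.2,0) {$0$};
\node at (-0.2,1.15) {$b_1$};
\node at (-0.42,-0.8) {$b_2$};
\node at (-1.75,1.45) {$C_1$};
\node at (1.3,0.65) {$C_2$};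
\node at (1.05,-0.1) {$D_2$};
\node at (-0.7,-1.35) {$\Omega$};
\end{tikzpicture}
\caption{The crescent $\Omega=D_1\setminus\overline{D_2}$ (shaded). The points $b_1,b_2$ on the inner circle $C_2$ lie on the boundary of $\Omega$ but in the interior of the disk $D_1$ bounded by $C_1$. Weights on the unit circle can be concentrated at their preimages, and analytic functions on $D_1$ can have zeros near them.}
\label{fig}
\end{figure}

\subsection{The general answer}

The condition that decides the matter for univalent functions is density in the weak-$*$ topology of $H^\infty$, which $H^\infty$ carries as a subspace of $L^\infty(\mathbb T)=L^1(\mathbb T)^*$, with $\mathbb T=\partial\mathbb D$. Let $A_\varphi$ be the weak-$*$ closure in $H^\infty$ of the polynomials in $\varphi$. We call $\varphi$ a \emph{weak-$*$ generator} of $H^\infty$ if $A_\varphi=H^\infty$. If $\Omega\subsetneq G$ are bounded domains, $\Omega$ is \emph{dominating} in $G$ if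
\[
 \sup_\Omega|f|=\sup_G|f|\qquad\text{for all } f\in H^\infty(G).
\]

\begin{theorem}\label{main}
Let $\varphi\in H^\infty$ be univalent and $\Omega=\varphi(\mathbb D)$. The following are equivalent:
\begin{itemize}
\item[(a)] $\varphi$ has the wandering property in $H^2$;
\item[(b)] $0\in\Omega$ and $\varphi$ is a weak-$*$ generator of $H^\infty$;
\item[(c)] $0\in\Omega$ and there is no bounded domain $G\supsetneq\Omega$ in which $\Omega$ is dominating.
\end{itemize}
If $0\in\Omega$ and these conditions fail, then for every $N\ge1$ there is a closed $\varphi$-invariant subspace $M$ of $H^2$ with $\dim(M\ominus\varphi M)=1$ such that $[M\ominus\varphi M]$ has codimension at least $N$ in $M$.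
\end{theorem}

\begin{corollary}\label{inner}
Let $\varphi\in H^\infty$ be univalent and let $\theta$ be a nonconstant inner function. Then $g=\varphi\circ\theta$ has the wandering property in $H^2$ if and only if $0\in\varphi(\mathbb D)$ and $\varphi$ is a weak-$*$ generator of $H^\infty$.
\end{corollary}

\begin{example}\label{domains}
The crescent is dominating in $D_1$: the radius of $D_1$ ending at a point of $C_1\setminus\{p\}$ lies near its end in $\Omega$, so by Fatou's theorem the boundary values of $f\in H^\infty(D_1)$ are a.e.\ at most $\sup_\Omega|f|$ in modulus. The slit disk $\mathbb D\setminus[\frac12,1)$ is dominating in $\mathbb D$ for the same reason. In contrast, let $\Omega\ni0$ be the interior of a Jordan curve, for instance $\Omega=D_1\setminus\overline{D_2}$ with two circles that \emph{cross} at two points. By Carath\'eodory's theorem $\varphi^{-1}$ extends continuously to $\overline\Omega$, whose complement is connected, so by Mergelyan's theorem polynomials $p_k$ tend to $\varphi^{-1}$ uniformly on $\overline\Omega$. Then $p_k^m\circ\varphi\to z^m$ uniformly for each $m$, so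 $A_\varphi$ contains all polynomials in $z$. Hence $A_\varphi=H^\infty$, and $\varphi$ has the wandering property.
\end{example}

By Example~\ref{domains}, Theorem~\ref{crescent} is contained in Theorem~\ref{main}. We prove it first and separately, because for the crescent every object is explicit.

\subsection{Background}

Let $m$ be normalized Lebesgue measure on $\mathbb T$ and $\|\cdot\|$ the norm of $H^2$. We denote the boundary function of $f$ by $f^*$, or again by $f$ when no confusion can arise. The Smirnov class $N^+$ consists of the quotients $h_1/h_2$ with $h_1,h_2\in H^\infty$ and $h_2$ outer. It contains every $H^s$, $s>0$. Products of functions in $N^+$, and quotients of a function in $N^+$ by an outer function, are again in $N^+$. We use the following facts.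
\begin{itemize}
\item[(H1)] (Smirnov) If $f\in N^+$ and $f^*\in L^s(\mathbb T)$, $0<s\le\infty$, then $f\in H^s$; for $s=\infty$, $\sup_{\mathbb D}|f|=\|f^*\|_\infty$.
\item[(H2)] If $W\in L^1(\mathbb T)$ and $W\ge1$, then $0\le\log W\le W$ is integrable, so there is an outer function $g\in H^2$ with $|g^*|^2=W$ a.e.
\item[(H3)] $|f(z)|\le\|f\|(1-|z|^2)^{-1/2}$ for $f\in H^2$, $z\in\mathbb D$.
\end{itemize}
We write $B(b,r)$ for the open disk with center $b$ and radius $r$.

\section{Extremal functions and their zeros}

\subsection{A point mass in the disk}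

The mechanism is already visible when one point mass is added to the norm of $H^2$.

\begin{example}\label{toy}
Fix $b\in\mathbb D\setminus\{0\}$ and $t>0$, and let $\mathcal H$ be the space $H^2$ with the equivalent norm
\[
 \|u\|_t^2=\|u\|^2+t|u(b)|^2 .
\]
Consider multiplication by the variable $w$ on $\mathcal H$. The subspace $w\mathcal H=\{u:u(0)=0\}$ has codimension one. Let $k_b(w)=1/(1-\bar bw)$, so that $\langle u,k_b\rangle=u(b)$ in $H^2$. A function $q$ is orthogonal to $w\mathcal H$ in $\mathcal H$ if and only if $\langle u,\,q+t\,q(b)k_b\rangle=0$ for all $u$ with $u(0)=0$, that is, $q+t\,q(b)k_b$ is a constant $a$. Evaluation at $b$ gives $q(b)\bigl(1+t/(1-|b|^2)\bigr)=a$. So $a=0$ only for $q=0$, and we may normalize $a=1$. Then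
\[
 q(w)=1-\frac{s}{1-\bar bw},\qquad s=\frac{t(1-|b|^2)}{1-|b|^2+t}.
\]
The only zero of this rational function is $w_t=(1-s)/\bar b$. Here $0<s<1-|b|^2$, and $|w_t|<1$ if and only if $s>1-|b|$. Multiplying out, this says $t(1+|b|)>1-|b|^2+t$, that is,
\[
 t>\frac{1-|b|^2}{|b|}.
\]
For such $t$ the function $q$ vanishes at $w_t\in\mathbb D$. Then every function in the closed invariant subspace generated by $\mathcal H\ominus w\mathcal H=\mathbb Cq$ vanishes at $w_t$, and this subspace is not all of $\mathcal H$. As $t\to\infty$ we have $w_t\to|b|^2/\bar b=b$: a heavy mass at $b$ makes it expensive not to vanish near $b$.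
\end{example}

For such $t$ the norm of this example does not arise from a $z$-invariant subspace of $H^2$: by \eqref{wold} with $g=z$, the function $z$ has the wandering property. Mass in $H^2$ sits on the unit circle, and a zero must lie where functions are analytic. For the crescent the two requirements are compatible. A point $b\in C_2\setminus\{p\}$ is a boundary point of $\Omega$, so a weight on $\mathbb T$ can be concentrated at its preimage, and it is an interior point of $D_1$, where the model functions are to be analytic.

\subsection{Two lemmas}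

Let $\Lambda\subset\mathbb C$ be a domain with $0\in\Lambda$. A Hilbert space $\mathcal H$ of analytic functions on $\Lambda$ is called \emph{admissible} if
\begin{itemize}
\item[(A1)] $\mathcal H$ contains the polynomials, and $wu\in\mathcal H$ whenever $u\in\mathcal H$;
\item[(A2)] $u\mapsto u(\lambda)$ is continuous on $\mathcal H$ for every $\lambda\in\Lambda$;
\item[(A3)] $w\mathcal H$ is dense in $\mathcal H_0=\{u\in\mathcal H:u(0)=0\}$.
\end{itemize}
By (A2) and the closed graph theorem, multiplication by $w$ is bounded on $\mathcal H$. As in $H^2$, we write $[E]$ for the closed $w$-invariant subspace generated by $E$.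

\begin{lemma}\label{zeros}
Let $\mathcal H$ be admissible. There is a unique $q\in\mathcal H$ of least norm with $q(0)=1$, and $\mathcal H\ominus w\mathcal H=\mathbb Cq$. If $q$ has $N$ distinct zeros in $\Lambda$, then $[\mathcal H\ominus w\mathcal H]$ has codimension at least $N$ in $\mathcal H$.
\end{lemma}

\begin{proof}
The set $\{u\in\mathcal H:u(0)=1\}$ is closed, convex and contains the constant $1$, so it has a unique element $q$ of least norm. Since $q+\mathcal H_0$ is this set, $q\perp\mathcal H_0$. By (A3), $\mathcal H\ominus w\mathcal H=\mathcal H\ominus\mathcal H_0$. This is one-dimensional, because $\mathcal H_0$ is the kernel of a nonzero continuous functional, and it contains $q\ne0$.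

Let $q(\lambda_1)=\dots=q(\lambda_N)=0$ with distinct $\lambda_i\in\Lambda$. By (A2) the space $Z=\{u\in\mathcal H:u(\lambda_i)=0,\ 1\le i\le N\}$ is closed. It is $w$-invariant and contains $q$, hence contains $[\mathcal H\ominus w\mathcal H]$. Polynomials take arbitrary values at $\lambda_1,\dots,\lambda_N$, so $Z$ has codimension $N$.
\end{proof}

We call $q$ the \emph{extremal function} of $\mathcal H$. The next lemma replaces the point mass of Example~\ref{toy} by masses that are merely concentrated near a point, and the computation by a compactness argument.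

\begin{lemma}\label{force}
Let $b_1,\dots,b_N$ be distinct points of $\Lambda\setminus\{0\}$ and let $\mathcal H_n$, $n\ge1$, be admissible spaces on $\Lambda$ with norms $\|\cdot\|_n$ and extremal functions $q_n$. Suppose:
\begin{itemize}
\item[(i)] for every compact $K\subset\Lambda$ there is $C_K$ such that $\sup_K|u|\le C_K\|u\|_n$ for all $u\in\mathcal H_n$ and all $n$;
\item[(ii)] there are a polynomial $u_0$ with $u_0(0)=1$ and a constant $B$ such that $\|u_0\|_n^2\le B$ for all $n$;
\item[(iii)] there are $r_n\to0$ and Borel probability measures $\nu_{n,j}$ carried by $B(b_j,r_n)\subset\Lambda$ such that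
\[
 n\int|u|^2\,d\nu_{n,j}\le\|u\|_n^2\qquad(u\in\mathcal H_n,\ 1\le j\le N).
\]
\end{itemize}
Then for some $n$ the function $q_n$ has $N$ distinct zeros in $\Lambda$.
\end{lemma}

\begin{proof}
By minimality and (ii), $\|q_n\|_n^2\le\|u_0\|_n^2\le B$. By (i) the $q_n$ form a normal family on $\Lambda$, so a subsequence converges locally uniformly to an analytic function $q$. Since $q(0)=1$, $q\not\equiv0$. By (iii),
\[
 \int|q_n|^2\,d\nu_{n,j}\le\frac Bn\to0 .
\]
Along the subsequence $q_n\to q$ uniformly near $b_j$, and $\nu_{n,j}$ is carried by disks that shrink to $b_j$, so the left side tends to $|q(b_j)|^2$. Hence $q(b_j)=0$ for each $j$. Choose disjoint closed disks in $\Lambda$ about $b_1,\dots,b_N$ in which $q$ has no zero other than the centers. By Hurwitz's theorem, for large $n$ in the subsequence $q_n$ has a zero in each of them.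
\end{proof}

Conditions (ii) and (iii) force $u_0(b_j)=0$; we shall always take
\begin{equation}\label{u0}
 u_0(w)=\prod_{j=1}^N\Bigl(1-\frac w{b_j}\Bigr).
\end{equation}

Finally, suppose that $M\subset H^2$ is a closed subspace and $T$ a linear isometry of an admissible space $\mathcal H$ onto $M$ with $T(wu)=\varphi\,Tu$. Then $M$ is $\varphi$-invariant, $M\ominus\varphi M=T(\mathcal H\ominus w\mathcal H)$ and $[M\ominus\varphi M]=T[\mathcal H\ominus w\mathcal H]$. We say that $M$ is \emph{modeled} by $\mathcal H$. By Lemma~\ref{zeros}, $\dim(M\ominus\varphi M)=1$, and if the extremal function of $\mathcal H$ has $N$ distinct zeros in $\Lambda$, then $[M\ominus\varphi M]$ has codimension at least $N$ in $M$.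

\section{The crescent}

\subsection{The conformal map}

Let $D_1=B(c,R)$. Choose a M\"obius map $\chi$ with $\chi(p)=\infty$ and $\chi(D_1)=\{\operatorname{Im}s>0\}$. The circle $C_2$ meets $C_1$ only at $p$, so $\chi$ takes it to a line parallel to the real axis, which we may take to be $\{\operatorname{Im}s=1\}$. Since $D_2\subset D_1$, we get $\chi(D_2)=\{\operatorname{Im}s>1\}$, and $\chi(\Omega)$ is the strip $\{0<\operatorname{Im}s<1\}$. Hence
\[
 \varphi=\chi^{-1}\circ\tfrac1\pi\operatorname{Log}\circ\kappa ,
\]
where $\kappa$ is a M\"obius map of $\mathbb D$ onto the upper half-plane. Remove from $\mathbb T$ the two points where $\kappa=0$ or $\kappa=\infty$. What remains is the union of two open arcs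
\[
 I_1=\{\kappa>0\},\qquad I_2=\{\kappa<0\},
\]
and $\frac1\pi\operatorname{Log}\kappa$ maps $I_1$ onto $\{\operatorname{Im}s=0\}$ and $I_2$ onto $\{\operatorname{Im}s=1\}$. The pole $s_0=\chi(\infty)$ of $\chi^{-1}$ lies in $\{\operatorname{Im}s<0\}$, because $\infty\notin\overline{D_1}$. So $\varphi$ continues analytically across $I_1$ and $I_2$ with $\varphi'\ne0$ there, and it maps $I_j$ bijectively onto $C_j\setminus\{p\}$.

\subsection{Which weight to choose}

Let $W\in L^1(\mathbb T)$ with $W\ge1$, and let $g$ be outer with $|g|^2=W$. The closure $M$ of $\{g\cdot p(\varphi):p\text{ a polynomial}\}$ is $\varphi$-invariant, and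
\[
 \|g\cdot p(\varphi)\|^2=\int_{\mathbb T}|p(\varphi)|^2\,W\,dm .
\]
So we may choose $W$ as we like, and in particular put mass near points of $I_2$. But we must also ensure that the elements of $M$ correspond to analytic functions on all of $D_1$. A bounded $W$ cannot do this: if $W$ is bounded, then $g^{\pm1}\in H^\infty$, and since polynomials in $\varphi$ are dense in $H^2$ we get $M=gH^2=H^2$, whose elements are not all of the form $g\cdot(u\circ\varphi)$ with $u$ analytic in $D_1$.

What controls a function at \emph{every} point of $D_1$ is its $L^2$ norm with respect to arc length on $C_1$. Pulled back to $I_1$, arc length has density $2\pi|\varphi'|$ with respect to $m$. This density is integrable but not bounded. Indeed $\chi^{-1}(s)=p+a/(s-s_0)$ with $a\neq0$, and $\kappa$ has a simple zero or pole at each endpoint of $I_1$, so at distance $t$ from an endpoint $|\varphi'|=|a|\,|s-s_0|^{-2}|\kappa'/(\pi\kappa)|$, with $s=\frac1\pi\operatorname{Log}\kappa$, is comparable to $1/(t\log^2(1/t))$ as $t\to0$. We therefore put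
\begin{equation}\label{W0}
 W_0=1+\mathbf 1_{I_1}\frac{|\varphi'|}R ,\qquad W=W_0+V\quad\text{with } V\ge0\text{ bounded}.
\end{equation}

\subsection{Subspaces modeled on $D_1$}

Let $H^2(D_1)$ be the Hardy space of $D_1$ with norm $\|u\|_1^2=\frac1{2\pi R}\int_{C_1}|u^*|^2|dw|$, where $u^*$ is the nontangential boundary function. Two estimates compare it with $H^2$.

First, let $u\in H^2(D_1)$ and let $U$ be the Poisson integral in $D_1$ of $|u^*|^2$. Then $|u|^2\le U$ in $D_1$, so $|u\circ\varphi|^2\le U\circ\varphi$, which is harmonic in $\mathbb D$. Hence $u\circ\varphi\in H^2$. The Poisson kernel of $D_1$ at $0$, relative to normalized arc length, is $(R^2-|c|^2)/|w|^2\le(R+|c|)/(R-|c|)$ for $w\in C_1$. Therefore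
\begin{equation}\label{upper}
 \int_{\mathbb T}|u\circ\varphi|^2\,dm\le U(\varphi(0))=U(0)\le C_0\|u\|_1^2,\qquad C_0=\frac{R+|c|}{R-|c|}.
\end{equation}
Here $u\circ\varphi$ stands for its boundary function. On $I_2$ this is $u(\varphi(\zeta))$, since $\varphi(I_2)\subset D_1$. On $I_1$ it is $u^*(\varphi(\zeta))$ for a.e.\ $\zeta$: $\varphi$ is conformal across $I_1$, so it carries radial approach to $\zeta$ to nontangential approach to $\varphi(\zeta)$, and null sets of $C_1\setminus\{p\}$ correspond to null sets of $I_1$.

Second, the change of variables $w=\varphi(\zeta)$, $|dw|=2\pi|\varphi'|\,dm$, on $I_1$ gives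
\begin{equation}\label{lower}
 \int_{I_1}|u\circ\varphi|^2\,\frac{|\varphi'|}R\,dm=\|u\|_1^2 .
\end{equation}
The tangency is used here: $\varphi(I_1)$ covers all of $C_1$ except one point. For crossing circles we would obtain only an arc of $C_1$, and the boundary values of $u$ on an arc do not control $\|u\|_1$.

With $u=1$, \eqref{lower} shows $W_0\in L^1(\mathbb T)$. Let $W$ be as in \eqref{W0} and put $\|u\|_W^2=\int_{\mathbb T}|u\circ\varphi|^2W\,dm$. By \eqref{upper} and \eqref{lower},
\begin{equation}\label{equiv}
 \|u\|_1^2\le\|u\|_W^2\le\bigl(C_0(1+\|V\|_\infty)+1\bigr)\|u\|_1^2\qquad(u\in H^2(D_1)).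
\end{equation}
So $\mathcal H_W=(H^2(D_1),\|\cdot\|_W)$ is a Hilbert space. It is admissible on $\Lambda=D_1$: (A1) and (A2) are clear. For (A3), $0\in D_1$, so each $u\in H^2(D_1)$ with $u(0)=0$ is of the form $wv$ with $v\in H^2(D_1)$, and in fact $w\mathcal H_W=\{u:u(0)=0\}$.

Let $g\in H^2$ be outer with $|g|^2=W$ and set $Tu=g\cdot(u\circ\varphi)$. This is a product of two $H^2$ functions, so it lies in $H^1$. Its boundary function has $L^2$ norm $\|u\|_W$, so $Tu\in H^2$ by (H1). Thus $T$ is an isometry of $\mathcal H_W$ into $H^2$ with $T(wu)=\varphi\,Tu$. Its range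
\[
 M_W=\{g\cdot(u\circ\varphi):u\in H^2(D_1)\}
\]
is closed and is modeled by $\mathcal H_W$. (Since polynomials are dense in $H^2(D_1)$, it is the space $M$ of the preceding subsection.)

\subsection{Proof of Theorem~\ref{crescent}}

Fix distinct points $b_1,\dots,b_N\in C_2\setminus\{p\}\subset D_1$. They are different from $0\in\Omega$. Let $\beta_j\in I_2$ be the point with $\varphi(\beta_j)=b_j$, and let $u_0$ be given by \eqref{u0}. Choose $r_n\downarrow0$ such that $B(b_j,r_n)\subset D_1$ and $|u_0|^2\le1/n$ on $B(b_j,r_n)$ for all $j$. Then choose open arcs $J_{n,j}\subset I_2$ about $\beta_j$ with $\varphi(J_{n,j})\subset B(b_j,r_n)$. Put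
\[
 W_n=W_0+n\sum_{j=1}^N\frac{\mathbf 1_{J_{n,j}}}{m(J_{n,j})}
\]
and let $\nu_{n,j}$ be the image under $\varphi$ of the normalized measure $m|_{J_{n,j}}/m(J_{n,j})$. Then
\[
 \|u\|_{W_n}^2=\|u\|_{W_0}^2+n\sum_{j=1}^N\int|u|^2\,d\nu_{n,j}\qquad(u\in H^2(D_1)).
\]
We check the hypotheses of Lemma~\ref{force} for $\mathcal H_n=\mathcal H_{W_n}$ on $D_1$. Point evaluations on a compact $K\subset D_1$ are uniformly bounded on $H^2(D_1)$, and $\|u\|_1\le\|u\|_{W_n}$ by \eqref{equiv}; this is (i). For (ii), $\int|u_0|^2d\nu_{n,j}\le1/n$, so $\|u_0\|_{W_n}^2\le\|u_0\|_{W_0}^2+N$. Condition (iii) is immediate from the displayed formula. Hence for some $n$ the extremal function of $\mathcal H_{W_n}$ has $N$ distinct zeros in $D_1$, and $M=M_{W_n}$ has the properties claimed in the theorem. \qed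

\section{Univalent functions}

In this section $\varphi\in H^\infty$ is univalent and $\Omega=\varphi(\mathbb D)$.

\subsection{Preliminaries}

\begin{lemma}\label{factor}
If $\varphi(\zeta_0)=0$ and $b_{\zeta_0}(z)=(z-\zeta_0)/(1-\bar\zeta_0z)$, then $\varphi=b_{\zeta_0}F$ with $F$ and $1/F$ in $H^\infty$.
\end{lemma}

\begin{proof}
Since $\varphi$ is univalent, its only zero $\zeta_0$ is simple, and $F=\varphi/b_{\zeta_0}$ is analytic without zeros. It is bounded since $|b_{\zeta_0}(z)|\to1$ as $|z|\to1$. Let $\varepsilon>0$ be such that $\overline{B(0,\varepsilon)}\subset\Omega$. The set $K=\varphi^{-1}(\overline{B(0,\varepsilon)})$ is compact, because $\varphi:\mathbb D\to\Omega$ is a homeomorphism. So $|F|$ has a positive minimum on $K$, and off $K$ we have $|F|\ge|\varphi|>\varepsilon$.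
\end{proof}

\begin{lemma}\label{outer}
Let $\theta$ be a nonconstant inner function. If $b\notin\Omega$, then $1/(\varphi\circ\theta-b)\in H^{1/3}$, and $\varphi\circ\theta-b$ is outer.
\end{lemma}

\begin{proof}
The function $h=1/(\varphi-b)$ is univalent on $\mathbb D$. Univalent functions belong to $H^s$ for all $s<1/2$ \cite[Thm.~3.16]{Duren}, so $|h|^{1/3}$ has a harmonic majorant $U$. Then $U\circ\theta$ is a harmonic majorant of $|h\circ\theta|^{1/3}$, and $h\circ\theta\in H^{1/3}\subset N^+$. So both $f=\varphi\circ\theta-b\in H^\infty$ and $1/f$ are in $N^+$. The product of their inner factors is the inner factor of $f\cdot(1/f)=1$, hence constant, and $f$ is outer.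
\end{proof}

The closed balls of $H^\infty$ are weak-$*$ compact and, since $L^1(\mathbb T)$ is separable, metrizable. Point evaluations on $\mathbb D$ are weak-$*$ continuous. So a bounded sequence in $H^\infty$ converges weak-$*$ if and only if it converges pointwise on $\mathbb D$, and the limits agree. The Krein--\v{S}mulian theorem says that a subspace is weak-$*$ closed if its closed unit ball is, and a linear functional on a weak-$*$ closed subspace is weak-$*$ continuous if its kernel is weak-$*$ closed. Consequently:
\begin{itemize}
\item[(K1)] a subspace $\mathcal B\subset H^\infty$ is weak-$*$ closed if, whenever a sequence in its closed unit ball converges pointwise on $\mathbb D$, the limit is in this ball;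
\item[(K2)] a linear functional $\ell$ on a weak-$*$ closed subspace $\mathcal B$ is weak-$*$ continuous if $\ell(f_n)\to\ell(f)$ whenever $f_n,f\in\mathcal B$, $\sup_n\|f_n\|_\infty<\infty$ and $f_n\to f$ pointwise on $\mathbb D$.
\end{itemize}

\subsection{Weak-$*$ generators have the wandering property}

Weak-$*$ density survives all changes of the norm of the kind used above. If $x\in M$ and $y\perp M$, then $x\bar y$ is some function in $L^1(\mathbb T)$, and the weak-$*$ topology tests against all of these.

\begin{proposition}\label{sufficient}
Let $0\in\Omega$, let $\varphi$ be a weak-$*$ generator of $H^\infty$, and let $\theta$ be a nonconstant inner function. Then $g=\varphi\circ\theta$ has the wandering property in $H^2$.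
\end{proposition}

\begin{proof}
Let $M'$ be any closed $g$-invariant subspace, $x\in M'$ and $y\in H^2\ominus M'$. The functional $\ell(f)=\int(f\circ\theta)\,x\bar y\,dm$ on $H^\infty$ is weak-$*$ continuous by (K2): if $f_n\to f$ boundedly and pointwise on $\mathbb D$, then $f_n\circ\theta\to f\circ\theta$ in the same sense, hence weak-$*$. It vanishes at $f=p\circ\varphi$ for every polynomial $p$, since then $f\circ\theta=p(g)$. So $\ell=0$ on $A_\varphi=H^\infty$. Hence
\begin{equation}\label{allinv}
 (f\circ\theta)M'\subset M'\qquad(f\in H^\infty).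
\end{equation}

Now let $M$ be closed and $g$-invariant, and write $\varphi=b_{\zeta_0}F$ as in Lemma~\ref{factor}. By \eqref{allinv} for $F$ and $1/F$ we have $(F\circ\theta)M=M$, so $gM=\eta M$ with $\eta=b_{\zeta_0}\circ\theta$, a nonconstant inner function. By \eqref{wold} for $\eta$, $M=\bigoplus_{n\ge0}\eta^n(M\ominus gM)$. By \eqref{allinv} for $M'=[M\ominus gM]$ and $f=b_{\zeta_0}$, this $M'$ is $\eta$-invariant, so it contains every $\eta^n(M\ominus gM)$. Hence $[M\ominus gM]=M$.
\end{proof}

For $\theta(z)=z$ this is the implication (b)$\Rightarrow$(a) of Theorem~\ref{main}.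

\subsection{Dominating domains: (a) implies (c)}

If $0\notin\Omega$, then $\varphi$ is outer by Lemma~\ref{outer}, $\varphi H^2$ is dense in $H^2$, and $M=H^2$ violates (a) because $H^2\ominus\varphi H^2=\{0\}$. So (a) implies $0\in\Omega$. It remains to prove the following.

\begin{proposition}\label{construct}
Let $0\in\Omega$ and suppose that $\Omega$ is dominating in a bounded domain $G\supsetneq\Omega$. For every $N\ge1$ there is a closed $\varphi$-invariant subspace $M\subset H^2$ with $\dim(M\ominus\varphi M)=1$ such that $[M\ominus\varphi M]$ has codimension at least $N$ in $M$.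
\end{proposition}

We follow the proof for the crescent, with two changes. There is no arc length to pull back, so the weight that makes evaluations outside $\Omega$ continuous must come from the domination hypothesis by duality. And there are no arcs on which $\varphi$ is smooth, so we need another reason why weights on $\mathbb T$ can be concentrated near a given point of $\partial\Omega$.

Since $G$ is connected and $\Omega\ne G$, there is a point $b\in\partial\Omega\cap G$. Choose $\rho>0$ with $\overline{B(b,2\rho)}\subset G$ and put
\[
 \Delta=B(b,\rho),\qquad\Lambda=\Omega\cup\Delta .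
\]
Since $b\in\partial\Omega$, the disk $\Delta$ meets $\Omega$ and $\Lambda$ is a domain.

\medskip\noindent\textbf{Step 1: a weight that controls $\Delta$.} We claim that there is $Y\ge0$ in $L^1(\mathbb T)$ such that
\begin{equation}\label{Y}
 |p(w)|^2\le\int_{\mathbb T}|p(\varphi^*)|^2\,Y\,dm\qquad(w\in\Delta,\ p\text{ a polynomial}).
\end{equation}

Let $\mathcal B=\{f\circ\varphi:f\in H^\infty(G)\}$. Because $\Omega$ is dominating in $G$, the map $f\mapsto f\circ\varphi$ is isometric from $H^\infty(G)$ onto $\mathcal B$. Suppose $\|f_n\|_{H^\infty(G)}\le1$ and $f_n\circ\varphi\to F$ pointwise on $\mathbb D$. Then $f_n$ converges pointwise on the open set $\Omega\subset G$, so by Vitali's theorem $f_n$ converges locally uniformly on $G$ to a function $f$ with $\|f\|_{H^\infty(G)}\le1$, and $F=f\circ\varphi$. By (K1), $\mathcal B$ is weak-$*$ closed. Moreover, since $f_n^{(k)}(b)\to f^{(k)}(b)$, (K2) shows that for every $k\ge0$ the functional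
\[
 \ell_k:\ f\circ\varphi\mapsto f^{(k)}(b)/k!
\]
is weak-$*$ continuous on $\mathcal B$. By Cauchy's estimate $\|\ell_k\|\le(2\rho)^{-k}$. As a weak-$*$ closed subspace, $\mathcal B$ is the dual of the quotient of $L^1(\mathbb T)$ by the subspace of functions that annihilate $\mathcal B$. So $\ell_k$ is given by an element of this quotient of norm $\|\ell_k\|$, and there is $v_k\in L^1(\mathbb T)$ with
\[
 \ell_k(f\circ\varphi)=\int_{\mathbb T}(f\circ\varphi)\,v_k\,dm,\qquad\|v_k\|_{L^1}\le2(2\rho)^{-k}.
\]
Put $Y=\sum_{k\ge0}\rho^k|v_k|$. Then $\int Y\,dm\le\sum_k2\cdot2^{-k}=4$. Summing the Taylor series of $f$ at $b$ gives, for $w\in\Delta$,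
\[
 |f(w)|=\Bigl|\int_{\mathbb T}(f\circ\varphi)\sum_{k\ge0}(w-b)^kv_k\,dm\Bigr|\le\int_{\mathbb T}|f\circ\varphi|\,Y\,dm .
\]
Applied to $f=p^2$ this is \eqref{Y}. Using all derivatives at $b$ yields one function $Y$ for the whole disk $\Delta$; this will make limits analytic in a neighborhood of $b$.

\medskip\noindent\textbf{Step 2: subspaces modeled on $\Lambda$.} Let $W=1+Y+V$ with $V\ge0$ bounded, let $g\in H^2$ be outer with $|g|^2=W$, and let $M$ be the closure in $H^2$ of $\{g\cdot p(\varphi):p\text{ a polynomial}\}$. Let $x\in M$ and $g\cdot p_k(\varphi)\to x$, and put $y=x/g\in N^+$. Then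
\[
 \int|y^*|^2\,dm\le\int|y^*|^2W\,dm=\|x\|^2 ,
\]
so $y\in H^2$ by (H1), and $\|y\|\le\|x\|$. Similarly $\|p_k(\varphi)-y\|\le\|g\cdot p_k(\varphi)-x\|\to0$. So $p_k(\varphi)\to y$ locally uniformly on $\mathbb D$, that is, $p_k\to y\circ\varphi^{-1}$ locally uniformly on $\Omega$. By \eqref{Y} and $Y\le W$,
\[
 \sup_\Delta|p_k-p_l|\le\|g\cdot(p_k-p_l)(\varphi)\|\to0\qquad(k,l\to\infty).
\]
Hence $p_k$ converges locally uniformly on $\Lambda$ to an analytic function $\hat x$. It equals $y\circ\varphi^{-1}$ on $\Omega$, so it is determined by $x$, and $x=g\cdot(\hat x\circ\varphi)$ on $\mathbb D$. Further: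
\begin{itemize}
\item $|\hat x|\le\|x\|$ on $\Delta$, by \eqref{Y} for $p_k$ in the limit, and $|\hat x(\varphi(\zeta))|=|y(\zeta)|\le(1-|\zeta|^2)^{-1/2}\|x\|$ for $\zeta\in\mathbb D$, by (H3);
\item $y^*=\hat x\circ\varphi^*$ a.e.\ on $\{\zeta\in\mathbb T:\varphi^*(\zeta)\in\Delta\}$, since a subsequence of $p_k(\varphi^*)$ tends to $y^*$ a.e.\ and $p_k\to\hat x$ on $\Delta$;
\item if $x=g\cdot p(\varphi)$ then $\hat x=p$, and $\widehat{\varphi x}=w\hat x$, since $g\cdot(wp_k)(\varphi)\to\varphi x$.
\end{itemize}
Thus $x\mapsto\hat x$ is linear and injective. Let $\mathcal H_W=\{\hat x:x\in M\}$ with $\|\hat x\|_W=\|x\|$, a Hilbert space of analytic functions on $\Lambda$ satisfying (A1) and (A2). For (A3), let $\hat x(0)=0$ and $g\cdot p_k(\varphi)\to x$. Then $p_k(0)\to\hat x(0)=0$ because $0\in\Omega$, so $g\cdot(p_k-p_k(0))(\varphi)\to x$, and $p_k-p_k(0)\in w\mathcal H_W$. Hence $\mathcal H_W$ is admissible, and $M$ is modeled by $\mathcal H_W$ through $T\hat x=x$.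

\medskip\noindent\textbf{Step 3: forcing zeros.} The set $\partial\Omega$ has no isolated point. If $b'\in\partial\Omega$ were isolated, a small punctured disk about $b'$ would miss $\partial\Omega$ and meet $\Omega$, so it would lie in $\Omega$; then a circle in $\Omega$ would wind around $b'\notin\Omega$, although $\Omega$ is simply connected. Since $b\in\partial\Omega\cap\Delta$, we can therefore pick distinct $b_1,\dots,b_N\in\partial\Omega\cap\Delta$. They are not $0$, since $0\in\Omega$.

For $r>0$ let $J_j(r)=\{\zeta\in\mathbb T:|\varphi^*(\zeta)-b_j|<r\}$. We claim $m(J_j(r))>0$. Otherwise the boundary function of $1/(\varphi-b_j)$ is bounded by $1/r$. By Lemma~\ref{outer} with $\theta(z)=z$ this function is in $H^{1/3}\subset N^+$, so by (H1) it is bounded by $1/r$ on $\mathbb D$. Then $|\varphi-b_j|\ge r$ on $\mathbb D$, which contradicts $b_j\in\partial\Omega$. The use of Lemma~\ref{outer} matters: an inner factor of $\varphi-b_j$ could make $\varphi-b_j$ small in $\mathbb D$ without being seen on $\mathbb T$.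

Let $u_0$ be as in \eqref{u0}. Choose $r_n\downarrow0$ such that $B(b_j,r_n)\subset\Delta$ and $|u_0|^2\le1/n$ on $B(b_j,r_n)$ for all $j$, and put $J_{n,j}=J_j(r_n)$,
\[
 W_n=1+Y+n\sum_{j=1}^N\frac{\mathbf 1_{J_{n,j}}}{m(J_{n,j})},\qquad \mathcal H_n=\mathcal H_{W_n}.
\]
Let $\nu_{n,j}$ be the image under $\varphi^*$ of $m|_{J_{n,j}}/m(J_{n,j})$, a probability measure carried by $B(b_j,r_n)$. We verify the hypotheses of Lemma~\ref{force}.

(i) The two bounds in the first item of Step 2 do not involve $V$. They bound $|u|/\|u\|_{W_n}$ near every point of $\Lambda$, uniformly in $n$ and $u\in\mathcal H_n\setminus\{0\}$, hence on every compact subset of $\Lambda$.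

(ii) The norm of $u_0$ in $\mathcal H_n$ satisfies
\[
 \|u_0\|_{W_n}^2=\int_{\mathbb T}|u_0(\varphi^*)|^2(1+Y)\,dm+n\sum_{j=1}^N\int|u_0|^2\,d\nu_{n,j}\le\int_{\mathbb T}|u_0(\varphi^*)|^2(1+Y)\,dm+N .
\]

(iii) Let $u=\hat x\in\mathcal H_n$ and $y=x/g_n$, where $g_n$ is the outer function belonging to $W_n$. By the second item of Step 2, $y^*=u\circ\varphi^*$ a.e.\ on $J_{n,j}$. So
\[
 n\int|u|^2\,d\nu_{n,j}=\frac n{m(J_{n,j})}\int_{J_{n,j}}|y^*|^2\,dm\le\int_{\mathbb T}|y^*|^2W_n\,dm=\|u\|_{W_n}^2 .
\]
Lemma~\ref{force} now gives an $n$ for which the extremal function of $\mathcal H_n$ has $N$ distinct zeros in $\Lambda$, and the subspace $M$ belonging to $W_n$ has the required properties. This proves Proposition~\ref{construct}, and with it (a)$\Rightarrow$(c). \qed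

\subsection{Sarason's theorem: (c) implies (b)}

For this implication, and only here, we need Sarason's description of weak-$*$ closures of polynomials. For a finite positive compactly supported Borel measure $\mu$ on $\mathbb C$, let $P^\infty(\mu)$ be the weak-$*$ closure of the polynomials in $L^\infty(\mu)$.

\begin{theorem}[Sarason \cite{Sarason}]\label{sarason}
There are a Borel partition $\mu=\mu_0+\mu_1$ (restrictions of $\mu$ to complementary sets) and a bounded open set $G$ such that $P^\infty(\mu)=P^\infty(\mu_0)\oplus L^\infty(\mu_1)$, and the identity on polynomials extends to an isometric algebra isomorphism and weak-$*$ homeomorphism of $H^\infty(G)$ onto $P^\infty(\mu_0)$.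
\end{theorem}

We apply this to the image $\mu$ of $m$ under $\varphi^*$. The theorem will identify $A_\varphi$ with $H^\infty$ of a domain $G_1\supset\Omega$ in which $\Omega$ is dominating unless $G_1=\Omega$; condition (c) then leaves only $G_1=\Omega$.

Assume (c). The map $S:f\mapsto f\circ\varphi^*$ from $L^\infty(\mu)$ to $L^\infty(\mathbb T)$ is isometric, multiplicative, and weak-$*$ continuous, being the adjoint of the map that sends $h\in L^1(\mathbb T)$ to the density with respect to $\mu$ of the image of $h\,m$ under $\varphi^*$. So $S$ maps $P^\infty(\mu)$ into $A_\varphi$. The unit ball of $S(P^\infty(\mu))$ is the image of a weak-$*$ compact set, so $S(P^\infty(\mu))$ is weak-$*$ closed by Krein--\v{S}mulian. As it contains the polynomials in $\varphi$, $S(P^\infty(\mu))=A_\varphi\subset H^\infty$.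

\medskip\noindent\textbf{The summand $L^\infty(\mu_1)$ is absent.} The idempotent $0\oplus1$ of $P^\infty(\mu)=P^\infty(\mu_0)\oplus L^\infty(\mu_1)$ is mapped by $S$ to an idempotent of $H^\infty$, that is, to the constant $0$ or $1$. If it is $1$, then $\mu=\mu_1$ and $P^\infty(\mu)=L^\infty(\mu)$ contains the function $\operatorname{Re}w$. So $\operatorname{Re}\varphi^*$ is the boundary function of a function in $H^\infty$. A function in $H^\infty$ with real boundary values is constant, so $\operatorname{Re}\varphi$, and hence $\varphi$, is constant, a contradiction. Hence the idempotent is mapped to $0$ and $\mu_1=0$. We obtain an isometric algebra isomorphism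
\[
 \tau:H^\infty(G)\to A_\varphi,\qquad\tau(p)=p\circ\varphi\quad\text{for polynomials } p .
\]

\medskip\noindent\textbf{$\Omega$ meets $G$.} We show $\Omega\subset\overline G$; then the open set $\Omega$ meets $G$. If $c=\varphi(\zeta)\in\Omega\setminus\overline G$, then $(w-c)^{-1}\in H^\infty(G)$, and applying $\tau$ to $(w-c)\cdot(w-c)^{-1}=1$ gives $(\varphi-c)\,\tau((w-c)^{-1})=1$. At $\zeta$ the left side is $0$, a contradiction.

\medskip\noindent\textbf{Gluing.} For $f\in H^\infty(G)$ let $F=\tau(f)\circ\varphi^{-1}\in H^\infty(\Omega)$, so that $\sup_\Omega|F|=\sup_G|f|$. If $c=\varphi(\zeta)\in\Omega\cap G$, write $f=f(c)+(w-c)f_1$. Then $f_1\in H^\infty(G)$ and $\tau(f)=f(c)+(\varphi-c)\tau(f_1)$; at $\zeta$ this gives $F(c)=f(c)$. So $f$ and $F$ together define an analytic function $\tilde f$ on the bounded open set $G_1=G\cup\Omega$, with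
\[
 \tau(f)=\tilde f\circ\varphi,\qquad\sup_{G_1}|\tilde f|=\sup_G|f|=\sup_\Omega|\tilde f| .
\]
Every $h\in H^\infty(G_1)$ arises in this way: with $f=h|_G$, the functions $F$ and $h$ agree on the nonempty open set $\Omega\cap G$, hence on the connected set $\Omega$, so $\tilde f=h$. Therefore
\begin{equation}\label{G1}
 A_\varphi=\{h\circ\varphi:h\in H^\infty(G_1)\},\qquad\sup_\Omega|h|=\sup_{G_1}|h|\quad(h\in H^\infty(G_1)).
\end{equation}

\medskip\noindent\textbf{Conclusion.} The set $G_1$ is connected: otherwise the function that is $0$ on the component containing $\Omega$ and $1$ on the rest of $G_1$ violates the second part of \eqref{G1}. So $G_1\supset\Omega$ is a bounded domain. If $G_1\ne\Omega$, then $\Omega$ would be dominating in $G_1$ by \eqref{G1}, contrary to (c). Thus $G_1=\Omega$ and $A_\varphi=\{h\circ\varphi:h\in H^\infty(\Omega)\}=H^\infty$, which is (b).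

This completes the cycle (b)$\Rightarrow$(a)$\Rightarrow$(c)$\Rightarrow$(b). If $0\in\Omega$ and the conditions fail, then (c) fails, and Proposition~\ref{construct} gives the last assertion of Theorem~\ref{main}. \qed

\subsection{Composition with inner functions: proof of Corollary~\ref{inner}}

Sufficiency is Proposition~\ref{sufficient}. For necessity, first let $0\notin\Omega$. By Lemma~\ref{outer} with $b=0$, $g=\varphi\circ\theta$ is outer, so $gH^2$ is dense in $H^2$, and $M=H^2$ violates the wandering condition.

Now let $0\in\Omega$ and suppose that $\varphi$ is not a weak-$*$ generator. Then (c) of Theorem~\ref{main} fails for $\Omega$. Let $\alpha$ be an automorphism of $\mathbb D$ with $\alpha(0)=\theta(0)$, and put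
\[
 \theta_0=\alpha^{-1}\circ\theta,\qquad\varphi_0=\varphi\circ\alpha .
\]
Then $\theta_0$ is inner, $\theta_0(0)=0$ and $g=\varphi_0\circ\theta_0$. The function $\varphi_0$ is univalent with the same range $\Omega$, so by Theorem~\ref{main} there is a closed $\varphi_0$-invariant subspace $M_0\subset H^2$ with $[M_0\ominus\varphi_0M_0]\ne M_0$.

Let $Cf=f\circ\theta_0$. The powers $\theta_0^n$, $n\ge0$, are orthonormal in $H^2$, since $\int\theta_0^n\,dm=\theta_0(0)^n=0$ for $n\ge1$ and $|\theta_0|=1$ a.e.\ on $\mathbb T$. So $C$ is an isometry of $H^2$ into itself, and $C(\varphi_0f)=g\,Cf$. Hence $M=CM_0$ is closed and $g$-invariant, $gM=C(\varphi_0M_0)$, $M\ominus gM=C(M_0\ominus\varphi_0M_0)$, and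
\[
 [M\ominus gM]=C[M_0\ominus\varphi_0M_0]\ne CM_0=M .
\]
So $g$ does not have the wandering property. \qed

\begin{thebibliography}{9}

\bibitem{Duren}
Duren, \emph{Theory of $H^p$ Spaces}.

\bibitem{Sarason}
D.~Sarason, \emph{Weak-star density of polynomials}, J. Reine Angew. Math. \textbf{252} (1972), 1--15.

\bibitem{UM}
\emph{Univalent Mappings And Invariant Subspaces Of The Bergman And Hardy Spaces},
\url{http://www.ams.org/journals/proc/2003-131-04/S0002-9939-02-06646-7/S0002-9939-02-06646-7.pdf}.

\end{thebibliography}

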